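# Three copies of a modular representation never have Cohen–Macaulay invariants

## 1. Invariants, depth, Jordan blocks and group cohomology

Throughout, $\mathbb k$ is a field of characteristic $p>0$, and all representations are finite-dimensional over $\mathbb k$.

**Definition (invariants).** Let a finite group $\mathcal G$ act linearly on $U$, with $\dim U=d$. The action extends to the symmetric algebra $S=\mathrm S(U)$ by graded algebra automorphisms, and $S^{\mathcal G}$ is the algebra of invariants. The dual space $Y=U^*$ carries the dual action $(hw)(u)=w(h^{-1}u)$. If $\mathbb k$ is algebraically closed, $S$ is the ring $\mathbb k[Y]$ of polynomial functions on $Y$, with $(hs)(y)=s(h^{-1}y)$. By Noether, $S^{\mathcal G}$ is finitely generated and $S$ is a finite $S^{\mathcal G}$-module, so $\dim S^{\mathcal G}=d$. The maximal ideals of $S^{\mathcal G}$ are then the points of the orbit space $Y/\mathcal G$. The representation is *modular* in our sense if $p$ divides the order of the image of $\mathcal G$ in $\mathrm{GL}(U)$.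

*Example.* Let $\mathcal G=\langle z\rangle$ have order $p$ and act on $V=\mathbb kx\oplus\mathbb ky$ by $zx=x$, $zy=y+x$. Then $x$ and $N=\prod_{t\in\mathbb F_p}(y+tx)=y^p-x^{p-1}y$ are invariant. They generate the invariants: $S=\mathbb k[x,y]$ is generated by $y$ over $\mathbb k[x,N]$, with a monic equation of degree $p$, so $\operatorname{Frac}S$ has degree at most $p$ over $\mathbb k(x,N)$. It has degree $p$ over $\operatorname{Frac}(S)^{\mathcal G}\supset \mathbb k(x,N)$. So $S^{\mathcal G}$ is integral over the normal ring $\mathbb k[x,N]$ and has the same fraction field, and $S^{\mathcal G}=\mathbb k[x,N]$.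

**Definition (depth, Cohen–Macaulay).** Let $R$ be a finitely generated graded algebra with $R_0=\mathbb k$, and let $R_+$ be its ideal of positive-degree elements. Homogeneous elements $f_1,\dots,f_\gamma\in R_+$ form a *regular sequence* on a nonzero finitely generated graded $R$-module $M$ if each $f_j$ is a non-zero-divisor on $M/(f_1,\dots,f_{j-1})M$. The *depth* of $R$ is the common length of the maximal homogeneous regular sequences on $R$ in $R_+$. A *homogeneous system of parameters* (hsop) consists of $\dim R$ homogeneous elements of $R_+$ over whose polynomial subalgebra $A$ the ring $R$ is finite. One always has $\operatorname{depth}R\le\dim R$, and $R$ is *Cohen–Macaulay* (CM) if equality holds. In a CM ring every part of an hsop is a regular sequence. Polynomial rings are CM. We use the graded Auslander–Buchsbaum formula $\operatorname{depth}R=\dim R-\operatorname{pd}_AR$.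

*Example.* $R=\mathbb k[x^4,x^3y,xy^3,y^4]$ has dimension $2$ and hsop $x^4,y^4$. Here $y^4\cdot(x^3y)^2=x^4\cdot(xy^3)^2$, but $(x^3y)^2=x^6y^2\notin x^4R$ because $x^2y^2\notin R$. So $y^4$ is a zero-divisor modulo $x^4$, and $R$ is not CM.

**Definition (Jordan data).** Let $e\in\mathrm{GL}(U)$ have order $p$. Then $(e-1)^p=e^p-1=0$, so $e$ has Jordan blocks of sizes between $1$ and $p$, all with eigenvalue $1$. The fixed space $U^e$ has dimension equal to the number of blocks, and $\operatorname{rank}(e-1)=\sum(\text{size}-1)$. The Jordan type on $U^*$ is the same.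

*Example.* Let $p\ge3$ and let $G$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb F_p$, acting on $Y=\mathbb k^3$. Every $e\ne1$ has order $p$. The space $Y^e$ has dimension $1$ if both entries next to the diagonal are nonzero, and dimension $2$ otherwise. So the elements of order $p$ with *maximal* fixed space are those with $\operatorname{rank}(e-1)=1$.

**Definition (group cohomology).** For a finite group $H$ and a $\mathbb kH$-module $M$, let $C^a(H,M)$ be the space of maps $H^a\to M$ with the usual differential, and let $H^a(H,M)$ be its cohomology. Thus $H^0(H,M)=M^H$, and $H^1(H,M)$ is the space of maps $\xi$ with $\xi(ee')=\xi(e)+e\,\xi(e')$ modulo the maps $e\mapsto(e-1)m$. The *transfer* is $\mathrm{Tr}^H(m)=\sum_{h\in H}hm$. We use these textbook facts.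

* **Fact 1.** For subgroups $K\le H$ there are restriction and corestriction maps, and $\mathrm{cor}(u\cdot\mathrm{res}\,\alpha)=\mathrm{cor}(u)\cdot\alpha$. In degree $0$ and for $K=1$, $\mathrm{cor}=\mathrm{Tr}^H$. If $p\nmid|H|$, then $H^a(H,M)=0$ for $a\ge1$. The Mackey formula holds: $\mathrm{res}^H_K\,\mathrm{cor}^H_K$ is a sum over double cosets $KxK$ of maps that factor through $H^a(K\cap xKx^{-1},M)$, and the trivial coset contributes the identity.
* **Fact 2.** If $P\trianglelefteq N=P\rtimes Q$ and $p\nmid|Q|$, then restriction gives $H^a(N,M)\cong H^a(P,M)^Q$. Here $a\in Q$ acts on cochains by $(a\phi)(e_1,\dots)=a\,\phi(a^{-1}e_1a,\dots)$.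
* **Fact 3.** For an elementary abelian $p$-group $P$, the Bockstein $H^1(P,\mathbb F_p)\to H^2(P,\mathbb F_p)$ is natural. It is the composite of the connecting map $H^1(P,\mathbb F_p)\to H^2(P,\mathbb Z)$ and reduction modulo $p$. We extend it $\mathbb k$-linearly to $\mathrm{Hom}(P,\mathbb k)=\mathbb k\otimes H^1(P,\mathbb F_p)\to H^2(P,\mathbb k)$.
* **Fact 4.** Let $C=\langle z\rangle$ have order $p$, and let $\beta_z\in H^2(C,\mathbb k)$ be the Bockstein of the homomorphism $z\mapsto1$. Since $H^1(C,\mathbb F_p)\to H^2(C,\mathbb Z)$ is an isomorphism, $\beta_z$ comes from a generator of $H^2(C,\mathbb Z)$. On $\mathbb kC$-modules, $1+z+\dots+z^{p-1}=(z-1)^{p-1}$. By periodicity of Tate cohomology, for $m\ge1$ the map $M^z\to H^{2m}(C,M)$, $b\mapsto b\cdot\beta_z^m$, is surjective with kernel $(z-1)^{p-1}M$. Also $\xi\mapsto\xi(z)$ gives $H^1(C,M)\cong\ker\big((z-1)^{p-1}|_M\big)/(z-1)M$.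

*Example.* For $C=\langle z\rangle$ and $V=\mathbb kx\oplus\mathbb ky$ as above with $p\ge3$, $(z-1)^{p-1}=0$ on $V$. So $H^{2m}(C,V)\cong V^z=\mathbb kx$ and $H^1(C,V)\cong V/\mathbb kx$ are one-dimensional. The cocycle $z^b\mapsto bx$ is trivial in $H^1(C,V)$, because $bx=(z^b-1)y$. The class $x\cdot\beta_z\in H^2(C,V)$ is not trivial.

## 2. Kemper's 3-copies conjecture

If $p$ does not divide $|\mathcal G|$, then $S^{\mathcal G}$ is CM. Indeed, an hsop $f_1,\dots,f_d$ of $S^{\mathcal G}$ is one of $S$, hence $S$-regular. If $r\in S^{\mathcal G}$ and $f_{j+1}r\in(f_1,\dots,f_j)S^{\mathcal G}$, then $r=\sum_{l\le j}f_ls_l$ with $s_l\in S$, and applying $|\mathcal G|^{-1}\mathrm{Tr}^{\mathcal G}$ makes the $s_l$ invariant. In the modular case this averaging is not available. The question, taken from "Multiplicative Invariant Theory" (http://ndl.ethernet.edu.et/bitstream/123456789/77810/1/153.pdf), is whether three copies are enough to destroy the CM property every time.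

*Kemper's 3-copies conjecture.* Let $\mathcal G\to\mathrm{GL}(V)$ be a non-trivial modular representation of a finite group, where $p$ divides the order of the image, and let $\mathcal G$ act diagonally on $V^{\oplus r}$. Then $\mathrm S(V^{\oplus r})^{\mathcal G}$ is not Cohen–Macaulay for any $r\ge3$.

The conjecture is true, in a form where the summands need not be isomorphic and with explicit depth bounds.

**Theorem A.** Let $\mathcal G\to \mathrm{GL}(V)$ be as above, so $p$ divides the order of the image. Then $\mathrm S(V^{\oplus r})^{\mathcal G}$ is not CM for any $r\ge 3$.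

**Theorem B.** Let $V_1,\dots,V_r$ be finite-dimensional representations of a finite group $\mathcal G$ over a field $\mathbb k$ of characteristic $p>0$. Put $U=\bigoplus_i V_i$, and let $G$ be the image of $\mathcal G$ in $\mathrm{GL}(U)$. Assume $p\mid |G|$, and let $g\in G$ be an element of order $p$ with $\dim (U^*)^g$ maximal among elements of order $p$. If $g$ acts non-trivially on at least three of the $V_i$, then $\mathrm S(U)^{\mathcal G}$ is not CM.

**Theorem C.** In the setting of Theorem B, without its last hypothesis, let $g$ act non-trivially on $V_i$ and let $n_i\in\{2,\dots,p\}$ be the size of the largest Jordan block of $g$ on $V_i$. Then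
$$\operatorname{depth}\mathrm S(U)^{\mathcal G}\le \dim (U^*)^g+2n_i-1 .$$
If $\operatorname{rank}(g-1)=1$ on two of the summands, then $\operatorname{depth}\mathrm S(U)^{\mathcal G}\le \dim (U^*)^g+2$.

Theorem A is the case $V_1=\dots=V_r=V$ of Theorem B: $G$ is then the image of $\mathcal G$ in $\mathrm{GL}(V)$ acting diagonally. It is faithful on each summand, so every $g\ne1$ acts non-trivially on all $r\ge3$ of them.

## 3. One, two and three copies of the Jordan block of size two

Let $\mathcal G=\langle z\rangle$ be the group of order $p$ of Section 1. On $r$ copies write $zx_i=x_i$, $zy_i=y_i+x_i$, and put $N_i=y_i^p-x_i^{p-1}y_i$ and $u_{ij}=x_iy_j-x_jy_i$. All $x_i,N_i,u_{ij}$ are invariant. One copy gives the polynomial ring $\mathbb k[x_1,N_1]$, which is CM.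

**Two copies are CM.** Put $S=\mathbb k[x_1,y_1,x_2,y_2]$, $u=u_{12}$ and $A=\mathbb k[x_1,x_2,N_1,N_2]$. The generators of $A$ form an hsop of $S$, because modulo them $y_i^p=0$. Expanding,
$$u^p-(x_1x_2)^{p-1}u=x_1^py_2^p-x_2^py_1^p-x_1^px_2^{p-1}y_2+x_1^{p-1}x_2^py_1=x_1^pN_2-x_2^pN_1 ,$$
so $u$ is integral over $A$. As $A$ is normal, the minimal polynomial of $u$ over $\operatorname{Frac}A$ has coefficients in $A$. So $B=A[u]$ is a free $A$-module, hence CM, and $x_1,x_2$ is $B$-regular. We show $S^{\mathcal G}=B$.

Since $y_2=(u+x_2y_1)/x_1$, we have $S[x_1^{-1}]=D[t]$, where $D=\mathbb k[x_1^{\pm1},x_2,u]$ consists of invariants, $t=y_1/x_1$, and $zt=t+1$. Let $f\in D[t]$ be invariant. Then $f-f(0)$ vanishes at all $t\in\mathbb F_p$, so it is $t^p-t$ times a polynomial of lower degree, which is again invariant. By induction the invariants are $D[t^p-t]$, and this is $D[N_1]$ since $t^p-t=N_1/x_1^p$. So $S^{\mathcal G}[x_1^{-1}]=B[x_1^{-1}]$, and the same holds for $x_2$ by symmetry. If $f\in S^{\mathcal G}$, then $b_1=x_1^mf$ and $b_2=x_2^mf$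 lie in $B$ for some $m$. From $x_2^mb_1=x_1^mb_2$ and the regularity of $x_1^m,x_2^m$ on $B$ we get $b_1\in x_1^mB$, so $f\in B$. Thus the number three in Theorems A and B cannot be lowered.

**Three or more copies are not CM.** One checks directly
$$x_1u_{23}-x_2u_{13}+x_3u_{12}=0. \tag{1}$$
The elements $x_1,x_2,x_3$ are part of the hsop $x_1,\dots,x_r,N_1,\dots,N_r$. If $S^{\mathcal G}$ were CM, they would be a regular sequence, and (1) would give $u_{12}=x_1f+x_2h$ with $f,h$ invariant of degree $1$. But an invariant linear form $\sum(a_jx_j+b_jy_j)$ has $\sum b_jx_j=0$, so it involves only the $x_j$. Then $u_{12}=x_1y_2-x_2y_1$ would involve no $y_j$, which is absurd.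

Behind this computation is a cohomology class. The homomorphism $\alpha:z^b\mapsto b$ is a nonzero class in $H^1(\mathcal G,\mathbb k)\subset H^1(\mathcal G,S)$; it is killed by each $x_i$, because $x_i\alpha(e)=(e-1)y_i$; and the $u_{ij}$ are built from the witnesses $y_i$. We now turn this into a general principle: a cohomology class of low degree forces small depth.

## 4. Passing to the pointwise stabilizer of a fixed space

From here on we are in the setting of Theorem B without its last hypothesis. Replace $\mathcal G$ by $G\subset\mathrm{GL}(U)$, and write $S=\mathrm S(U)$, $W_i=V_i^*$, $Y=U^*=\bigoplus W_i$, $d=\dim U$.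

**Step 1: base change.** This step lets us use points. For $R=S^{G'}$ with $G'\subset\mathrm{GL}(U)$, let $A\subset R$ be generated by an hsop. Then $\operatorname{depth}R=d-\operatorname{pd}_AR$. A minimal graded $A$-resolution stays minimal under field extension, and taking invariants commutes with field extension. So the depth does not change when we pass to $\bar{\mathbb k}$, and neither do dimensions of fixed spaces and Jordan types. From now on $\mathbb k$ is algebraically closed.

**Step 2: localization can only raise depth.** This step lets us compare $R=S^{G'}$ with its local rings. Let $\mathfrak m\subset R$ be a maximal ideal and $\mathfrak m_A=\mathfrak m\cap A$, a maximal ideal of $A$. A regular sequence on $R_{\mathfrak m_A}$ in $\mathfrak m_A$ stays regular on the further localization $R_{\mathfrak m}$. With Auslander–Buchsbaum over $A_{\mathfrak m_A}$,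
$$\operatorname{depth}R_{\mathfrak m}\ge\operatorname{depth}_{A_{\mathfrak m_A}}R_{\mathfrak m_A}=d-\operatorname{pd}R_{\mathfrak m_A}\ge d-\operatorname{pd}_AR=\operatorname{depth}R. \tag{2}$$
For $\mathfrak m=R_+$ there is equality. Indeed $R_+$ is the only maximal ideal over $A_+$, so $R_{\mathfrak m}=R_{A_+}$ is a finite local extension of $A_{A_+}$ and the first two depths agree; and the minimal graded resolution stays minimal at $A_+$.

**Step 3: the pair $(L,H)$.** With $g$ as in Theorem B, put $L=Y^g$ and $c=\dim Y-\dim L$, and let $H$ be the pointwise stabilizer of $L$ in $G$. Then $g\in H$ and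
$$H\text{ acts trivially on }L,\qquad Y^e=L\ \text{ for every }e\in H\text{ of order }p. \tag{3}$$
Indeed $Y^e\supseteq L$, and $\dim L$ is maximal. In the unitriangular example, take $g\neq 1$ whose only nonzero off-diagonal entry is in the corner. Then $L=\{\text{third coordinate }0\}$, and $H\cong\mathbb F_p^2$ is the group of matrices whose off-diagonal entries all lie in the last column. Note that $H$ is abelian although $G$ is not; this will turn out to be typical.

**Lemma 1.** $\operatorname{depth}S^G\le\operatorname{depth}S^H$.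

*Proof.* For $h\in G\setminus H$, $Y^h\cap L$ is a proper subspace of $L$. As $\mathbb k$ is infinite, finitely many proper subspaces do not cover $L$, so there is $y\in L$ with stabilizer $G_y=H$. Let $\mathfrak m\subset S^G$ be the maximal ideal of the image of $y$. The maximal ideals of $S$ over $\mathfrak m$ are those of the points of $Gy$. Since $S$ is finite over $S^G$,
$$S\otimes_{S^G}\widehat{(S^G)_{\mathfrak m}}\cong\prod_{y'\in Gy}\hat S_{y'} .$$
The invariants are the kernel of $S\to\prod_{h\in G}S$, $s\mapsto(hs-s)_h$, so taking invariants commutes with flat base change, and $\widehat{(S^G)_{\mathfrak m}}\cong\big(\prod_{y'}\hat S_{y'}\big)^G$. As $G$ permutes the factors transitively, an invariant is determined by its component at $y$, which can be any $G_y$-invariant. So this ring is $(\hat S_y)^H$.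

The same argument for $H$, whose orbit of $y$ is $\{y\}$, shows that $(\hat S_y)^H$ is also the completion of $S^H$ at the image of $y$. Completion preserves depth, so the two local rings have the same depth. Since $H$ fixes $y$, the translation $u\mapsto u+u(y)$ for $u\in U$ is an $H$-equivariant automorphism of $S$. It identifies the local ring of $S^H$ at the image of $y$ with the one at the origin, whose depth is $\operatorname{depth}S^H$. Hence $\operatorname{depth}(S^G)_{\mathfrak m}=\operatorname{depth}S^H$, and (2) for $R=S^G$ gives the claim. $\square$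

## 5. A nonzero cohomology class bounds the depth

**Proposition 2.** If $H^i(H,S)\ne0$ for some $i\ge1$, then $\operatorname{depth}S^G\le\dim L+i+1$.

For the proof we may take $i\ge1$ minimal with $H^i(H,S)\ne0$; this only sharpens the bound. Let $R=S^H$, and let $I\subset R$ be the ideal of functions vanishing on $L$. It is homogeneous and contained in $R_+$, because $L$ is a linear subspace. Since $R/I\hookrightarrow\mathbb k[L]$ and $\mathbb k[L]$ is finite over $R/I$, we have $\dim R/I=\dim L$.

**Step (a): every $f\in I$ has a power that kills $H^j(H,S)$ for all $j\ge1$.** This produces annihilators. For $s\in S$ and $\alpha\in H^j(H,S)$, Fact 1 gives $\mathrm{Tr}^H(s)\,\alpha=\mathrm{cor}_1^H(s\cdot\mathrm{res}_1^H\alpha)=0$. So the ideal $\mathfrak t=\mathrm{Tr}^H(S)\subset R$ kills $H^j(H,S)$ for all $j\ge1$. Let $y\in Y\setminus L$. By (3), the stabilizer $H_y$ contains no element of order $p$, so $p\nmid|H_y|$. Choose $s\in S$ with $s(y)=1$ and $s=0$ on $Hy\setminus\{y\}$. Then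
$$\mathrm{Tr}^H(s)(y)=\sum_{h\in H}s(h^{-1}y)=|H_y|\ne0 .$$
Hence the zero set of $\mathfrak t$ in $Y/H$ lies in the image of $L$, and $I\subset\sqrt{\mathfrak t}$ by the Nullstellensatz.

**Step (b): there is a homogeneous $R$-regular sequence $f_1,\dots,f_\gamma$ in $I$ with $\gamma\ge\operatorname{depth}R-\dim L$, which is also $S$-regular and whose members kill $H^j(H,S)$ for all $j\ge1$.** This makes the annihilators numerous. Take a maximal homogeneous $R$-regular sequence $f_1,\dots,f_\gamma$ in $I$. All homogeneous elements of $I$ are zero-divisors on $R/(f)$, so by graded prime avoidance $I\subset\mathfrak a$ for an associated prime $\mathfrak a$ of $R/(f)$. The depth is at most the dimension of the quotient by any associated prime, so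
$$\operatorname{depth}R-\gamma=\operatorname{depth}R/(f)\le\dim R/\mathfrak a\le\dim R/I=\dim L .$$
Replacing the $f_j$ by powers keeps the sequence regular, so by (a) we may assume that they kill $H^j(H,S)$ for $j\ge1$.

Dividing by a homogeneous non-zero-divisor of positive degree lowers the dimension by exactly one: by at least one because the element lies in no minimal prime, and by at most one by Krull. So $\dim R/(f)=d-\gamma$. Since $S/(f)S$ is finite over $R/(f)$, $\dim S/(f)S\le d-\gamma$. Thus $f_1,\dots,f_\gamma$ is part of an hsop of the polynomial ring $S$, which is CM, and so it is $S$-regular.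

**Step (c): $\gamma\le i+1$.** This is where the nonzero class is used. First take $i=1$ by hand, as in Section 3. Let $\alpha$ be a cocycle with nonzero class in $H^1(H,S)$ and suppose $\gamma\ge3$. Write $f_j\alpha(e)=(e-1)a_j$ with $a_j\in S$, for $j\le3$. Then $u_{jl}=f_ja_l-f_la_j$ is invariant, and $f_1u_{23}-f_2u_{13}+f_3u_{12}=0$. By $R$-regularity $u_{12}=f_1r_2-f_2r_1$ with $r_1,r_2\in R$. So $f_1(a_2-r_2)=f_2(a_1-r_1)$, and by $S$-regularity $a_1-r_1=f_1s$ with $s\in S$. Then $f_1\alpha(e)=(e-1)a_1=f_1(e-1)s$, so $\alpha(e)=(e-1)s$ is a coboundary, a contradiction.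

For general $i$, a double complex does this bookkeeping. Let $K^\bullet=K^\bullet(f;S)$ be the cohomological Koszul complex, in degrees $0,\dots,\gamma$. It is a complex of $H$-modules because the $f_j$ are $H$-invariant. Consider the double complex $C^a(H,K^b)$. Since $C^a(H,-)$ is exact and $H^b(K^\bullet)=0$ for $b<\gamma$ by $S$-regularity, its total cohomology vanishes in degrees $<\gamma$. Taking group cohomology first gives a spectral sequence with
$$E_2^{b,a}=H^b\big(K^\bullet(f;H^a(H,S))\big),\qquad d_\rho:E_\rho^{b,a}\to E_\rho^{b+\rho,a-\rho+1}.$$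
Here:

* $E_2^{b,0}=H^b(K^\bullet(f;R))=0$ for $b<\gamma$, by $R$-regularity;
* $E_2^{b,a}=0$ for $1\le a<i$, by minimality of $i$;
* $E_2^{0,i}=H^i(H,S)\ne0$, as the $f_j$ act on it by $0$.

Nothing nonzero maps into $E_\rho^{0,i}$. The differential $d_\rho$ out of it lands in row $i-\rho+1$; for $2\le\rho\le i$ this row is zero, and for $\rho>i+1$ it is negative. So the only possibly nonzero one is $d_{i+1}$, into a subquotient of $E_2^{i+1,0}$, which is $0$ if $i+1<\gamma$. So if $i+1<\gamma$, then $E_\infty^{0,i}\ne0$ in total degree $i<\gamma$, a contradiction.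

By (b) and (c), $\operatorname{depth}S^H\le\gamma+\dim L\le\dim L+i+1$. Lemma 1 finishes the proof of Proposition 2. $\square$

## 6. Trivial coefficients: $p$-groups, and the affine group

Since $\dim S^G=d=\dim L+c$, Proposition 2 shows that $S^G$ is not CM as soon as $H^i(H,S)\ne0$ for some $1\le i\le c-2$. In Theorem B we have $c\ge3$, so a nonzero $H^1(H,S)$ would always suffice. The natural first try is $\mathbb k=\mathrm S^0(U)$, a direct summand of $S$, with $H^1(H,\mathbb k)=\mathrm{Hom}(H,\mathbb k)$.

If $G$ is a $p$-group, this works at once: $H\ne1$ is a $p$-group, so it has a nonzero homomorphism to $\mathbb F_p\subset\mathbb k$, hence $\operatorname{depth}S^G\le\dim L+2$. So Theorem B holds for $p$-groups.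

It stops for groups like the following. Let $q$ be a power of $p$ with $q\ge3$, and let $\mathcal G$ be the group of maps $g_{a,b}$ with $a\in\mathbb F_q^*$, $b\in\mathbb F_q$, acting on $V=\mathbb kx\oplus\mathbb ky$ by
$$g_{a,b}\,x=ax,\qquad g_{a,b}\,y=y+bx .$$
We call it the affine group. The elements of order $p$ are the $g_{1,b}$ with $b\ne0$. In $V^*$ they all have the fixed line spanned by $y^*$ (the form with $y^*(x)=0$, $y^*(y)=1$), and $y^*$ is fixed by all of $\mathcal G$. So on $r$ copies $H=G=P\rtimes Q$ with $P=\{g_{1,b}\}\cong\mathbb F_q$ and $Q=\{g_{a,0}\}\cong\mathbb F_q^*$. Moreover $\dim L=r=c$, and all nontrivial Jordan blocks have size $2$. One computes $g_{a,0}\,g_{1,b}\,g_{a,0}^{-1}=g_{1,ab}$. A homomorphism $\mathcal G\to\mathbb k$ kills $Q$ and is constant on $P\setminus\{1\}$, with some value $s$. Since $q\ge3$, there are $b,b'\ne0$ with $b+b'\neq0$, so $s=2s$ and $s=0$. Hence $H^1(H,\mathbb k)=0$.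

Higher degrees with trivial coefficients come too late. Take $q=p$ odd. Then $H^*(P,\mathbb k)$ has basis $\beta^m,\eta\beta^m$ with $\deg\eta=1$, $\deg\beta=2$, and $g_{a,0}$ acts on both $\eta$ and $\beta$ by $a^{-1}$. The first invariant class of positive degree is $\eta\beta^{p-2}$, in degree $2p-3$. This gives $\operatorname{depth}\le\dim L+2p-2$, which says something only for $r\ge2p-1$ copies.

Two things are needed. First, we must know that $H$ always has a structure like that of the affine group, up to passing to a subgroup; this is Section 7. Second, we need coefficients other than $\mathbb k$, on which $Q$ acts by a character that cancels the one on the cohomology of $P$; these are Sections 8 and 10.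

## 7. The Sylow subgroup of $H$ and its normalizer

For $e\in H$ of order $p$ put $Y_j(e)=\ker\big((e-1)^j|_Y\big)$. So $Y_0(e)=0$, $Y_1(e)=L$ by (3), and $Y_p(e)=Y$.

**Proposition 3.** Let $P$ be a Sylow $p$-subgroup of $H$ containing $g$, and let $N=N_H(P)$.

1. $P$ is elementary abelian, and $C_H(e)=P$ for all $1\ne e\in P$.
2. $Y_j:=Y_j(e)$ does not depend on $1\ne e\in P$; it is $N$-stable, and $(e-1)Y_j\subset Y_{j-1}$ for all $e\in P$, $j\ge1$.
3. $N=P\rtimes Q$ with $p\nmid|Q|$. For every $\mathbb kH$-module $M$ and $i\ge1$, $\mathrm{cor}:H^i(N,M)\to H^i(H,M)$ is injective. For every $\mathbb kN$-module $M$, restriction gives $H^i(N,M)\cong H^i(P,M)^Q$.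

*Proof.* **Step 1: centralizers.** All three parts rest on one computation. Let $e\in H$ have order $p$, let $h\in C_H(e)$ and $w\in Y_j(e)$ with $j\ge1$. Then $(e-1)^{j-1}w\in Y_1(e)=L$, which $h$ fixes. So $(e-1)^{j-1}(h-1)w=(h-1)(e-1)^{j-1}w=0$, that is,
$$(h-1)Y_j(e)\subset Y_{j-1}(e)\quad\text{for all }h\in C_H(e),\ j\ge1 . \tag{4}$$
Since $Y_p(e)=Y$, we get $(h-1)^p=0$ on $Y$, so $h^p=1$. Hence $C_H(e)$ is a $p$-group of exponent $p$.

**Step 2: part 1.** The purpose is to embed $P$ into the additive group of $L$. Let $z\in Z(P)$ have order $p$. Then $P\subset C_H(z)$, which is a $p$-group, so $P=C_H(z)$ has exponent $p$. By (3), $Y^h=L$ for $1\ne h\in P$. Since $z-1$ is nilpotent and nonzero on $Y$, $Y_2(z)\ne Y_1(z)=L$; pick $w\in Y_2(z)\setminus L$. By (4), $(h-1)w\in L$ for all $h\in P$. As $P$ acts trivially on $L$,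
$$(hh'-1)w=h(h'-1)w+(h-1)w=(h'-1)w+(h-1)w ,$$
so $h\mapsto(h-1)w$ is a homomorphism $P\to L$. It is injective, since $(h-1)w=0$ with $h\ne1$ would give $w\in Y^h=L$. So $P$ is elementary abelian. For $1\ne e\in P$, the $p$-group $C_H(e)$ contains $P$, hence equals $P$. This argument applies to every Sylow $p$-subgroup of $H$.

**Step 3: part 2.** We show that the kernel filtration belongs to $P$ and not to one element. Let $1\ne e,e'\in P$. As $e'\in C_H(e)$, (4) gives $(e'-1)Y_j(e)\subset Y_{j-1}(e)$. By induction on $j$, $Y_{j-1}(e)=Y_{j-1}(e')$, so $Y_j(e)\subset Y_j(e')$, and equality holds by symmetry. The last claim of part 2 is now (4). For $x\in N$, $xY_j(e)=Y_j(xex^{-1})=Y_j(e)$.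

**Step 4: part 3.** The purpose is to replace $H$ by $N$ without losing cohomology. Schur–Zassenhaus gives $Q$. If $1\ne e\in P\cap xPx^{-1}$ with $x\in H$, then by part 1, applied to $P$ and to $xPx^{-1}$, $P=C_H(e)=xPx^{-1}$, so $x\in N$. Since $P$ is the unique Sylow $p$-subgroup of $N$, an element of order $p$ of $N\cap xNx^{-1}$ lies in $P\cap xPx^{-1}$. So $p\nmid|N\cap xNx^{-1}|$ for $x\in H\setminus N$, and these groups have no cohomology in degrees $i\ge1$. In the Mackey formula for $\mathrm{res}^H_N\mathrm{cor}^H_N$ only the trivial double coset contributes. So $\mathrm{res}\circ\mathrm{cor}=\mathrm{id}$ and $\mathrm{cor}$ is injective. The last claim is Fact 2. $\square$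

For each $i$ put $L_i=W_i\cap L$. Since $Y^e=L$ for all $1\ne e\in P$, we have $W_i^e=L_i$ for *all* $1\ne e\in P$, and $L=\bigoplus L_i$. Put $c_i=\dim W_i/L_i$. Then $c=\sum c_i$ and $c_i=\operatorname{rank}(g-1|_{V_i})$.

**Consequence.** The modules $\mathbb k=\mathrm S^0(U)$, $V_i$ and $\mathrm S^m(V_i)\otimes\mathrm S^{m'}(V_j)$ with $i\ne j$ are multigraded pieces of $S=\bigotimes\mathrm S(V_i)$, hence direct summands of $S$ as $H$-modules. By part 3,
$$H^\nu(N,M)\ne0\text{ for one of these }M\text{ and some }\nu\ge1\ \Longrightarrow\ H^\nu(H,S)\ne0 . \tag{5}$$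

## 8. A $Q$-invariant class in degree $2n-2$

In the affine group, $g_{a,0}$ acts on $\mathrm{Hom}(P,\mathbb k)$ in such a way that the homomorphism $\varphi:g_{1,b}\mapsto b$ is multiplied by $a^{-1}$, and it multiplies $x\in V$ by $a$. So $\varphi\otimes x$ is $Q$-invariant. As a class in $H^1(P,V)$ it is zero, since $\varphi(e)x=(e-1)y$. If we apply the Bockstein to $\varphi$ first, we get an invariant class in $H^2(P,V)$ that survives restriction to a cyclic subgroup when $p\ge3$, by the last example of Section 1. The proposition does this for blocks of any size $n$, with a product of $n-1$ homomorphisms. For $n=p$ the norm may be nonzero on $V$; this is why we first work in a submodule $T$.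

**Proposition 4.** Let $V=V_i$ be a summand on which $g$ acts non-trivially, and let $n=n_i$ be its largest Jordan block size under $g$. Then $2\le n\le p$, $c_i\ge n-1$, and $H^{2n-3}(N,\mathbb k)\ne0$ or $H^{2n-2}(N,V)\ne0$.

*Proof.* **Step 1: the filtration.** It supplies the coefficient modules. Clearly $n\ge2$, and $n\le p$ because $(g-1)^p=0$. Write $W=V^*$ and $F_j=W\cap Y_j$. By Proposition 3(2), $F_j=\ker(e-1)^j|_W$ for every $1\ne e\in P$, so
$$0=F_0\subsetneq F_1=L_i\subsetneq\dots\subsetneq F_n=W$$
is an $N$-stable filtration with $(e-1)F_j\subset F_{j-1}$ for $e\in P$. In particular $c_i=\dim W/F_1\ge n-1$. Put $T=F_1^\perp\subset V$ and $B=F_{n-1}^\perp\subset T$; these are $N$-submodules of $V=W^*$. The quotient $V/T\cong L_i^*$ is a trivial $N$-module, and $P$ acts trivially on $B\cong(W/F_{n-1})^*$. In the affine example, with $n=2$, $T=B=\mathbb kx$.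

**Step 2: an invariant multilinear form.** This is the general version of $\varphi\otimes x$. Let $\ell\in L_i^*$. For $e_1,\dots,e_{n-1}\in P$ the product $(e_1-1)\cdots(e_{n-1}-1)$ maps $W=F_n$ into $F_1=L_i$ and kills $F_{n-1}$. So
$$\Phi_\ell(e_1,\dots,e_{n-1}):\ w\mapsto\ell\big((e_1-1)\cdots(e_{n-1}-1)w\big)$$
lies in $B$. It is additive in each $e_j$, since $ee'-1=(e-1)+(e'-1)+(e-1)(e'-1)$ and any product of $n$ factors of the form $e-1$ kills $W$. As $P$ is a finite-dimensional $\mathbb F_p$-space, $\Phi_\ell\in\mathrm{Hom}(P,\mathbb k)^{\otimes(n-1)}\otimes B$. For $a\in Q$,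
$$(a\Phi_\ell)(e_1,\dots,e_{n-1})(w)=\ell\Big(\prod_j(a^{-1}e_ja-1)\,a^{-1}w\Big)=\ell\Big(a^{-1}\prod_j(e_j-1)w\Big)=\Phi_\ell(e_1,\dots,e_{n-1})(w),$$
as $Q$ is trivial on $L_i$. So $\Phi_\ell$ is $Q$-invariant.

**Step 3: a $Q$-invariant class.** The Bockstein moves us to even degree. Applied to each factor $\mathrm{Hom}(P,\mathbb k)$ and followed by cup product, it gives a map
$$\mathrm{Hom}(P,\mathbb k)^{\otimes(n-1)}\otimes B\to H^{2n-2}(P,\mathbb k)\otimes B=H^{2n-2}(P,B),$$
which is $Q$-equivariant by naturality. Let $\Theta_\ell\in H^{2n-2}(P,B)^Q$ be the image of $\Phi_\ell$.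

**Step 4: for suitable $\ell$, the image of $\Theta_\ell$ in $H^{2n-2}(P,T)$ is nonzero.** We test on a cyclic subgroup. Let $1\ne z\in P$ and $\beta_z$ as in Fact 4. A homomorphism $\lambda\in\mathrm{Hom}(P,\mathbb k)$ restricts on $\langle z\rangle$ to $\lambda(z)$ times the homomorphism $z\mapsto1$. So
$$\mathrm{res}_{\langle z\rangle}\Theta_\ell=b\cdot\beta_z^{\,n-1},\qquad b=\Phi_\ell(z,\dots,z),\quad b(w)=\ell\big((z-1)^{n-1}w\big).$$
As $F_{n-1}\ne W$, we have $0\ne(z-1)^{n-1}W\subset L_i$, and we can choose $\ell$ with $b\ne0$. By Fact 4, the image of $b\cdot\beta_z^{n-1}$ in $H^{2n-2}(\langle z\rangle,T)$ is zero only if $b\in(z-1)^{p-1}T$.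

Now $(z-1)^{n-1}W\subset L_i$, so $(z-1)^{n-1}$ is zero on $W/L_i$. On the dual $T\cong(W/L_i)^*$, $z$ acts as the transpose of $z^{-1}$, and $(z^{-1}-1)^{n-1}=(-z^{-1})^{n-1}(z-1)^{n-1}$. So $(z-1)^{n-1}$ is zero on $T$ too. As $n-1\le p-1$, $(z-1)^{p-1}T=0$. So the restriction to $\langle z\rangle$ is nonzero, and so is the image of $\Theta_\ell$ in $H^{2n-2}(P,T)^Q\cong H^{2n-2}(N,T)$.

**Step 5: from $T$ to $V$ or $\mathbb k$.** Modules in $S$ are needed, and $T$ need not be a direct summand. The sequence $0\to T\to V\to L_i^*\to0$ gives the exact sequence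
$$H^{2n-3}(N,\mathbb k)\otimes L_i^*\to H^{2n-2}(N,T)\to H^{2n-2}(N,V).$$
The middle term is nonzero, so one of the outer ones is. $\square$

## 9. The count, and the one case it misses

Combine Propositions 2 and 4 with (5): $H^\nu(H,S)\ne0$ for some $\nu\in\{2n_i-3,2n_i-2\}$, and $\nu\ge1$ because $n_i\ge2$. Hence
$$\operatorname{depth}S^G\le\dim L+2n_i-1, \tag{6}$$
which is the first bound of Theorem C.

Now assume that $g$ acts non-trivially on at least three summands, and let $n$ be the smallest of the $n_i$ belonging to these. By Proposition 4, $c_i\ge n_i-1\ge n-1$ on each of them, so $c\ge3(n-1)$. If $c\ge2n$, then (6) gives $\operatorname{depth}S^G\le\dim L+2n-1<\dim L+c=\dim S^G$, and $S^G$ is not CM. If $c\le2n-1$, then $3(n-1)\le c\le2n-1$ forces $n\le 2$, so $n=2$ and $c=3$. Then exactly three summands are acted on non-trivially, each with $c_i=1$.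

In this remaining case (6) reads $\operatorname{depth}S^G\le\dim L+3=\dim S^G$, which says nothing. The affine group with three copies is of this kind. So we need a class in degree $1$, under the assumption that $g-1$ has rank one on two summands.

## 10. A mixed class in degree one for two rank-one summands

**One copy may be too little.** Take the affine group with $q=p\ge3$ and $z=g_{1,1}$. Then $H^1(N,\mathrm S(V))=0$ for the single copy $V=\mathbb kx\oplus\mathbb ky$, as we now check. Write $\mathrm S_m=\mathrm S^m(V)$. The norm $N_y=\prod_{t\in\mathbb F_p}(y+tx)$ is invariant under the whole group, and $\mathrm S_m=N_y\mathrm S_{m-p}\oplus\mathrm S_m'$, where $\mathrm S'_m$ is the stable space of forms of $y$-degree less than $p$ (and $\mathrm S_{m-p}=0$ if $m<p$). For $m\ge p-1$, $\mathrm S_m'=x^{m-p+1}\mathrm S_{p-1}$. The $p$-dimensional module $\mathrm S_{p-1}$ is a single Jordan block of size $p$ for $z$, so it is free over $P$, and $H^1(P,\mathrm S'_m)=0$. For $m\le p-2$, $\mathrm S'_m=\mathrm S_m$ is one Jordan block of size $m+1\le p-1$,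 because $z-1$ lowers the $y$-degree of $y^j$ by exactly one for $1\le j\le p-2$. So by Fact 4, $H^1(P,\mathrm S_m)\cong\mathrm S_m/x\mathrm S_{m-1}$ via $\xi\mapsto\xi(z)$, spanned by $y^m$. There $\xi(g_{1,b})\equiv b\,\xi(z)$, so for $a=g_{a,0}$ the class of $(a\xi)(z)=a\,\xi(g_{1,a^{-1}})$ is $a^{-1}$ times that of $\xi(z)$. No nonzero class is invariant, as $p\ge3$. Induction on $m$ gives the claim.

**Two copies of the affine group, $q=3$.** With two copies we can cancel the character by $x_1/x_2$. Take
$$\xi(e)=x_1\cdot\frac{(e-1)y_2^2}{x_2}=x_1(2by_2+b^2x_2)\in V_1\otimes V_2,\qquad e=g_{1,b}.$$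
It is a cocycle, being $(e-1)$ applied to $x_1y_2^2/x_2$, and it is $Q$-invariant since $Q$ fixes $x_1/x_2$ and $y_2$. It is not a coboundary. Indeed $e-1$ sends $x_1x_2\mapsto0$, $x_1y_2\mapsto bx_1x_2$, $y_1x_2\mapsto bx_1x_2$ and $y_1y_2\mapsto b(x_1y_2+y_1x_2)+b^2x_1x_2$, so in a coboundary $x_1y_2$ and $y_1x_2$ have equal coefficients, while in $\xi(e)$ they are $2b$ and $0$. The next proposition carries this out in general; the character on $V_2$ may then be a Frobenius power of the one on $V_1$.

**Proposition 5.** Suppose $c_1=c_2=1$. Then $H^1(N,\mathbb k)\ne0$, or $H^1\big(N,\mathrm S^{m}(V_1)\otimes\mathrm S^{m'}(V_2)\big)\ne0$ for some $m,m'\ge0$.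

*Proof.* **Step 1: coordinates on $V_1$ and $V_2$.** We put both modules in the shape of the affine example. Let $i\in\{1,2\}$. Then $L_i^\perp=\mathbb kx_i\subset V_i$ is an $N$-stable line. The $p$-group $P$ fixes $x_i$, and $Q$ acts on the line by a character $\chi_i:Q\to\mathbb k^*$. Since $p\nmid|Q|$, $V_i=\mathbb kx_i\oplus V_i^0$ as $Q$-module. Here $Q$ acts trivially on $V_i^0\cong V_i/\mathbb kx_i\cong L_i^*$, and $P$ also acts trivially on $V_i/\mathbb kx_i$. So for $y\in V_i^0$ and $e\in P$ we have $(e-1)y=\varphi_y(e)x_i$ with $\varphi_y\in\mathrm{Hom}(P,\mathbb k)$, linear in $y$. Since $aea^{-1}y=aey=y+\chi_i(a)\varphi_y(e)x_i$ for $a\in Q$,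
$$\varphi_y(aea^{-1})=\chi_i(a)\varphi_y(e)\qquad(a\in Q,\ e\in P,\ y\in V_i^0). \tag{7}$$
Each $1\ne e\in P$ acts non-trivially on $V_i$, because $W_i^e=L_i\ne W_i$. So $\varphi_y(e)\ne0$ for some $y\in V_i^0$.

**Step 2: the case $\chi_1=1$.** Any nonzero $\varphi_y$ with $y\in V_1^0$ lies in $\mathrm{Hom}(P,\mathbb k)^Q\cong H^1(N,\mathbb k)$, and we are done. From now on $\chi_1\ne1$.

**Step 3: a subgroup $P'$ that both modules see as $\mathbb F_q$.** Let $\mathbb F_q=\mathbb F_p[\chi_1(Q)]\subset\mathbb k$, a finite field with $q=p^f$ elements. As it contains a unit $\ne1$, $q\ge3$. Let $P'\subset P$ be a simple $\mathbb F_pQ$-submodule under conjugation. Fix $1\ne e_0\in P'$ and choose $y_1\in V_1^0$ with $\varphi_{y_1}(e_0)\ne0$. By (7), $\ker\varphi_{y_1}|_{P'}$ is $Q$-stable, hence trivial. By (7) again, $a\in Q$ acts on $\varphi_{y_1}(P')$ by multiplication with $\chi_1(a)$, so the $Q$-stable subgroups of $\varphi_{y_1}(P')$ are precisely its $\mathbb F_q$-subspaces. By simplicity, $\varphi_{y_1}(P')$ is a one-dimensional $\mathbb F_q$-subspace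 of $\mathbb k$. After rescaling $y_1$, $\varphi_1:=\varphi_{y_1}$ induces $P'\xrightarrow{\sim}\mathbb F_q$. In the same way choose $y_2\in V_2^0$ such that $\varphi_2:=\varphi_{y_2}$ induces $P'\xrightarrow{\sim}\mathbb F_p[\chi_2(Q)]$. This subfield of $\mathbb k$ has $|P'|=q$ elements, so it is the same $\mathbb F_q$.

**Step 4: $\chi_2$ is a Frobenius power of $\chi_1$.** This tells us which power of $x_1$ cancels the character of $x_2^{-1}$. The additive map $\sigma=\varphi_2\varphi_1^{-1}:\mathbb F_q\to\mathbb F_q$ has a unique expression $\sigma(t)=\sum_{0\le j<f}\gamma_jt^{p^j}$ with $\gamma_j\in\mathbb F_q$. (The maps $t^{p^j}$, $0\le j<f$, are linearly independent over $\mathbb F_q$, having distinct degrees below $q$, and the additive maps form an $\mathbb F_q$-space of dimension $f$.) By (7), $\sigma(\chi_1(a)t)=\chi_2(a)\sigma(t)$ for $a\in Q$. Comparing coefficients, $\gamma_j\chi_1(a)^{p^j}=\chi_2(a)\gamma_j$. As $\sigma\ne0$, some $\gamma_k\ne0$, so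
$$\chi_2=\chi_1^{p^k}\quad\text{for some }0\le k\le f-1. \tag{8}$$
Since $q\ge3$, $q-p^{f-1}=p^{f-1}(p-1)\ge2$, so $p^k\le q-2$.

**Step 5: the rest of $V_i$ splits off over $P'$.** This reduces later computations to two variables. Let $y\in V_i^0$. The additive map $\tau=\varphi_y\circ(\varphi_i|_{P'})^{-1}:\mathbb F_q\to\mathbb k$ satisfies $\tau(\chi_i(a)t)=\chi_i(a)\tau(t)$ by (7). As $\mathbb F_q=\mathbb F_p[\chi_i(Q)]$, $\tau$ is $\mathbb F_q$-linear, so $\varphi_y|_{P'}=\tau(1)\varphi_i|_{P'}$. With $V_i^{00}=\{y\in V_i^0:\varphi_y|_{P'}=0\}$ we have $y-\tau(1)y_i\in V_i^{00}$. Hence, as $P'$-modules,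
$$V_i=(\mathbb kx_i\oplus\mathbb ky_i)\oplus V_i^{00},\qquad P'\text{ trivial on }V_i^{00}. \tag{9}$$

**Step 6: the class.** Put $E=\mathrm S^{p^k}(V_1)\otimes\mathrm S^{q-2}(V_2)$ and
$$\xi(e)=x_1^{p^k}\cdot\frac{(e-1)\,y_2^{q-1}}{x_2}\in E,\qquad e\in P .$$
Here $(e-1)y_2^{q-1}=(y_2+\varphi_2(e)x_2)^{q-1}-y_2^{q-1}$ is divisible by $x_2$. Since $x_1,x_2$ are $P$-invariant, $\xi(e)=(e-1)\big(x_1^{p^k}y_2^{q-1}x_2^{-1}\big)$ in $\mathrm S(V_1\oplus V_2)[x_2^{-1}]$, so $\xi$ is a $1$-cocycle with values in $E$. As $Q$ fixes $y_2$, (8) gives $a\,\xi(a^{-1}ea)=\chi_1(a)^{p^k}\chi_2(a)^{-1}\xi(e)=\xi(e)$ for $a\in Q$. So $[\xi]\in H^1(P,E)^Q\cong H^1(N,E)$.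

**Step 7: $[\xi]\ne0$, already on $P'$.** We use the power sums $\sum_{t\in\mathbb F_q}t^j=0$ for $0\le j\le q-2$ and $=-1$ for $j=q-1$ (with $0^0=1$). Suppose $F\in E$ with $(e-1)F=\xi(e)$ for all $e\in P'$. Then $x_1^{p^k}y_2^{q-1}-x_2F$ is $P'$-invariant. By (9), the algebra map $\mathrm S(V_2)\to\mathbb k[x_2,y_2]$ killing $V_2^{00}$ is $P'$-equivariant. Applying it, we get a $P'$-invariant
$$D=x_1^{p^k}y_2^{q-1}-x_2F'\in\mathrm S^{p^k}(V_1)\otimes M,\qquad M=\mathbb k[x_2,y_2]_{q-1},$$
with $F'\in\mathrm S^{p^k}(V_1)\otimes\mathbb k[x_2,y_2]_{q-2}$.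

*$M$ is a free $\mathbb kP'$-module.* We have $\dim M=q=|P'|$. As $\varphi_2$ maps $P'$ bijectively to $\mathbb F_q$, $\mathrm{Tr}^{P'}(y_2^{q-1})=\sum_{t\in\mathbb F_q}(y_2+tx_2)^{q-1}=-x_2^{q-1}\ne0$ by the power sums. The socle of $\mathbb kP'$ is spanned by $\sum_{e\in P'}e$, so every nonzero ideal contains this element. Hence the map $\mathbb kP'\to M$, $\alpha\mapsto\alpha y_2^{q-1}$, is injective, and so bijective.

*$D$ is a transfer.* The tensor product of any module with a free one is free, so $\mathrm S^{p^k}(V_1)\otimes M$ is a free $\mathbb kP'$-module. In a free module every invariant is a transfer, so $D=\mathrm{Tr}^{P'}(D_1)$ for some $D_1$ in it.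

*Contradiction.* The quotient $M/x_2\mathbb k[x_2,y_2]_{q-2}$ is a trivial one-dimensional module spanned by the class of $y_2^{q-1}$. Passing to $\mathrm S^{p^k}(V_1)\otimes\big(M/x_2\mathbb k[x_2,y_2]_{q-2}\big)\cong\mathrm S^{p^k}(V_1)$ sends $D$ to $x_1^{p^k}$, so $x_1^{p^k}=\mathrm{Tr}^{P'}(h)$ with $h\in\mathrm S^{p^k}(V_1)$. By (9), $\mathrm S^{p^k}(V_1)$ is spanned by elements $x_1^ly_1^js$ with $s\in\mathrm S(V_1^{00})$ homogeneous and $j\le p^k\le q-2$, and
$$\mathrm{Tr}^{P'}(x_1^ly_1^js)=x_1^ls\sum_{t\in\mathbb F_q}(y_1+tx_1)^j=0 ,$$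
because only power sums with exponents at most $q-2$ occur. So $\mathrm{Tr}^{P'}(h)=0\ne x_1^{p^k}$, a contradiction. Hence $[\xi]\ne0$ in $H^1(P',E)$, so in $H^1(P,E)$, and $H^1(N,E)\ne0$. $\square$

## 11. Proofs of Theorems C, B and A

**Theorem C.** The first bound is (6). If $\operatorname{rank}(g-1)=1$ on two of the summands, renumber so that $c_1=c_2=1$. Proposition 5 and (5) give $H^1(H,S)\ne0$, and Proposition 2 with $i=1$ gives $\operatorname{depth}S^G\le\dim L+2$. Since $L=(U^*)^g$ and base change in Section 4 altered neither side, this is Theorem C. $\square$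

**Theorem B.** By Section 9, $S^G$ is not CM unless $c=3$ and exactly three summands are acted on non-trivially, each with $c_i=1$. In that case the second bound of Theorem C gives $\operatorname{depth}S^G\le\dim L+2<\dim L+3=\dim S^G$, so $S^G$ is not CM. $\square$

**Theorem A.** This is Theorem B with $V_1=\dots=V_r=V$, $r\ge3$, as explained in Section 2. $\square$

## 12. Size of the defect, one and two copies, and sharpness

Let $U=V^{\oplus r}$, put $c_0=\operatorname{rank}(g-1|_V)$, and let $n$ be the largest Jordan block size of $g$ on $V$. Then $c=rc_0$, and Theorem C gives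
$$\dim\mathrm S(U)^{\mathcal G}-\operatorname{depth}\mathrm S(U)^{\mathcal G}\ \ge\ rc_0-2n+1\ \ge\ rc_0-2p+1 .$$
If $c_0=1$ and $r\ge2$, the second bound gives $\dim\mathrm S(U)^{\mathcal G}-\operatorname{depth}\mathrm S(U)^{\mathcal G}\ge r-2$.

For one and two copies the same inequality restricts $g$. If $\mathrm S(V)^{\mathcal G}$ is CM, then $c_0\le2n-1\le2p-1$. If $\mathrm S(V\oplus V)^{\mathcal G}$ is CM, then $2c_0\le2n-1$, so $c_0\le n-1$; together with $c_0\ge n-1$ this gives $c_0=n-1$. Since $c_0=\sum(\text{size}-1)$, every element of order $p$ with maximal fixed space then has exactly one nontrivial Jordan block on $V$. The example with two copies in Section 3 is of this kind.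

The second bound of Theorem C is sharp. The theorem of Ellingsrud and Skjelbred (*Profondeur d'anneaux d'invariants en caractéristique $p$*, Compositio Math. 41 (1980)) says that for a cyclic $p$-group $\mathcal G$ one has $\operatorname{depth}\mathrm S(U)^{\mathcal G}=\min\{\dim U,\dim(U^*)^{\mathcal G}+2\}$. For the group of order $p$ in Section 3 and $r\ge2$ copies, $\dim U=2r$ and $\dim(U^*)^{\mathcal G}=r$, so the depth is $r+2$, which is the value of the bound.
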